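
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Uniqueness of $\mu^\lambda$-cscK metrics for $\lambda\le 0$}


\begin{abstract}
A $\mu^\lambda$-cscK metric is a Kähler metric $\omega$ in a fixed class that carries a function $f$ with holomorphic gradient solving $s(\omega)+\Delta f-\frac12|\nabla f|^2=\lambda f+\mathrm{const}$. We prove that for $\lambda\le0$ such metrics are unique modulo the identity component of the automorphism group, as was conjectured. For arbitrary real $\lambda$ we prove that two solutions with the same gradient vector field differ by an automorphism preserving that field. An explicit analysis on $\mathbb P^1$ shows that for every $\lambda>0$ uniqueness fails for some polarized manifold. The proof has two parts. A concavity argument determines the vector field when $\lambda\le0$. For a fixed vector field, the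 weight $e^f$ is realized as a limit of volume densities of bundles over products of projective spaces, which reduces the problem to the convexity of the ordinary K-energy along weak geodesics.
\end{abstract}

\section{Introduction}

\subsection{The question}\label{ss:question}

Let $X$ be a compact connected Kähler manifold of complex dimension $n$, let $L$ be a Kähler class on $X$, and put
\[
\mathcal H(X,L)=\{\omega\in L\mid \omega>0\},\qquad V_0=\int_X\omega^n .
\]
In local holomorphic coordinates we write $\omega=\sqrt{-1}\,g_{i\bar j}\,dz^i\wedge d\bar z^j$, and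
\[
s(\omega)=-g^{i\bar j}\partial_i\partial_{\bar j}\log\det g
\]
is the scalar curvature. Indices on functions denote (covariant) derivatives, repeated indices are summed, and $i$ also stands for $\sqrt{-1}$ when it is not an index. For functions $a,b$ we use
\[
\Box a=-g^{i\bar j}a_{i\bar j},\qquad \Delta=2\Box,\qquad \langle\partial a,\bar\partial b\rangle=g^{i\bar j}a_ib_{\bar j},\qquad |\partial a|^2=g^{i\bar j}a_i\overline{a_j},\qquad \partial^\#a=g^{i\bar j}a_{\bar j}\partial_i .
\]
So $\Box$ and $\Delta$ are non-negative, $\Delta$ is the Riemannian Laplacian, and for real $f$ the Riemannian gradient satisfies $|\nabla f|^2=2|\partial f|^2$.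

Fix $\lambda\in\mathbb R$. Call a real function $f\in C^\infty(X;\mathbb R)$ \emph{normalized} (for $\omega$) if $\int_Xe^f\omega^n=V_0$, and for such $f$ put
\begin{equation}\label{eq:W}
W^\lambda(\omega,f)=-\frac1{V_0}\Big(\int_X(s(\omega)+\Box f)\,e^f\omega^n-\lambda\int_Xfe^f\omega^n\Big).
\end{equation}
Integration by parts gives
\begin{equation}\label{eq:fisher}
\int_X\Box f\,e^f\omega^n=\int_X|\partial f|^2e^f\omega^n .
\end{equation}
So three quantities compete in $-V_0W^\lambda$: the integral of the scalar curvature against the measure $e^f\omega^n$, the Dirichlet-type energy $\int|\partial f|^2e^f\omega^n$ of that measure, and $-\lambda$ times its entropy $\int fe^f\omega^n$, which is non-negative by Jensen's inequality. The first is linear in the density $e^f$ and the second is convex; for $\lambda\le0$ the third is convex as well, and this is what singles out the range $\lambda\le 0$.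

\begin{definition}
For real $f$ put
\[
s_f=s(\omega)+2\Box f-|\partial f|^2=s(\omega)+\Delta f-\tfrac12|\nabla f|^2 .
\]
A \emph{solution} is a pair $(\omega,f)$ with $\omega\in\mathcal H(X,L)$ and $f$ real and normalized such that
\[
V=\partial^\#f\ \text{ is holomorphic}\qquad\text{and}\qquad s_f=\lambda f+c\ \text{ for a constant }c .
\]
The field $V$ is called the \emph{vector field of the solution}. A metric $\omega\in\mathcal H(X,L)$ is \emph{$\mu^\lambda$-cscK} if it is part of a solution.
\end{definition}

Adding a constant to $f$ changes only $c$, so the normalization is harmless. If $f$ is constant the equation says that $s(\omega)$ is constant; this is always so when $X$ carries no non-zero holomorphic vector field.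

The solutions are exactly the critical points of $W^\lambda$ on $\mathcal H(X,L)\times C^\infty(X;\mathbb R)/\mathbb R$. For $\lambda\le0$ the function $\mu^\lambda_{\mathrm{Pe}}(\omega)=\sup_fW^\lambda(\omega,f)$ (supremum over normalized $f$) is smooth on $\mathcal H(X,L)$, and its critical points are all minimizers and are $\mu^\lambda$-cscK metrics; see \cite{IODP}. We shall not use these facts, but they lead one to ask whether the minimizer is unique up to the evident symmetry. This was posed in \cite{IODP} as a conjecture: \emph{for $\lambda\le0$, $\mu^\lambda$-cscK metrics in $L$ are unique modulo $\operatorname{Aut}(X)$.}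

We shall constantly use the real field attached to $V$. If $f$ is real and $V=\partial^\#f$ is holomorphic, then $\iota_V\omega=i\bar\partial f$, and with
\begin{equation}\label{eq:xi}
\xi=J(V+\bar V)=iV-i\bar V\qquad\text{we get}\qquad \iota_\xi\omega=-df .
\end{equation}
Hence the flow of $\xi$ preserves $J$ and $\omega$: $\xi$ is a holomorphic Killing field with Hamiltonian $f$.

\subsection{Results}

Let $\operatorname{Aut}_0(X)$ be the identity component of $\operatorname{Aut}(X)$. It acts trivially on cohomology, so it acts on $\mathcal H(X,L)$ and on the set of solutions. A \emph{torus} in a Lie group is a compact connected abelian subgroup. For a torus $T\subset\operatorname{Aut}_0(X)$ with Lie algebra $\mathfrak t$, let $T^{\mathbb C}\subset\operatorname{Aut}_0(X)$ be the connected abelian Lie subgroup with Lie algebra $\mathfrak t+J\mathfrak t$.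

\begin{theorem}[any $\lambda\in\mathbb R$]\label{thm:A}
If $(\omega_0,f_0)$ and $(\omega_1,f_1)$ are solutions with the same vector field $V$, then $\omega_0=\phi^*\omega_1$ and $f_0=\phi^*f_1$ for some $\phi\in\operatorname{Aut}_0(X)$ with $\phi_*V=V$.
\end{theorem}

\begin{theorem}[$\lambda\le0$]\label{thm:B}
If $(\omega,f)$ and $(\omega',f')$ are solutions, then $\omega=\phi^*\omega'$ and $f=\phi^*f'$ for some $\phi\in\operatorname{Aut}_0(X)$. So the set of $\mu^\lambda$-cscK metrics in $L$ is empty or a single $\operatorname{Aut}_0(X)$-orbit. If moreover $\omega,\omega'$ are both invariant under one maximal torus $T$ of $\operatorname{Aut}_0(X)$, then their vector fields coincide, and $\phi$ can be taken in $T^{\mathbb C}$.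
\end{theorem}

In particular the conjecture is true.

\begin{theorem}[sharpness]\label{thm:C}
On $(\mathbb P^1,\,2\pi\kappa\,c_1(\mathbb P^1))$, $\kappa>0$, uniqueness of $\mu^\lambda$-cscK metrics modulo $\operatorname{Aut}(\mathbb P^1)$ holds if and only if $\lambda\le2/\kappa$. Hence for every $\lambda>0$ there is $(X,L)$ for which uniqueness fails, and $\lambda\le0$ is the largest range of $\lambda$ in which uniqueness holds on all $(X,L)$.
\end{theorem}

\subsection{The idea of the proof}

A solution consists of a vector field and a metric, and we show separately that each is unique. Section~\ref{sec:P1} shows this on $\mathbb P^1$, where both steps are explicit.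

\emph{The vector field.} Fix a holomorphic field $V$ and let $\omega$ vary among metrics invariant under $\xi$. The potential of $V$ varies along, and it turns out that $W^\lambda$ does not change (Lemma~\ref{lem:Wconst}). Suppose two solutions are invariant under a common maximal torus; Section~\ref{sec:tori} shows that this can be arranged. Then the vector field of the second can be used as a competitor on the first metric with the same value of $W^\lambda$. Since for $\lambda\le0$ the maximizer of $W^\lambda(\omega,\cdot)$ is unique, the fields agree (Section~\ref{sec:field}). This is the only place where $\lambda\le0$ enters.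

\emph{The metric.} For fixed $V$ the equation $s_f=\lambda f+c$ is formally the Euler--Lagrange equation of a weighted K-energy which is convex along geodesics of Kähler metrics. Geodesics joining two metrics are available only in a weak sense. For the unweighted K-energy, convexity along weak geodesics is a theorem of Berman and Berndtsson. We deduce from it the weighted statement that we need (Section~\ref{sec:mono}): since $(1+m/k)^k\to e^m$, the weight $e^f$ is a limit of volume densities of $X$-bundles over products of projective spaces $\mathbb P^k$, and their ordinary scalar curvature tends to $s_f$ up to terms that do not matter. A perturbation of one endpoint then replaces the missing analysis of the equality case (Section~\ref{sec:metric}).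

\section{The projective line}\label{sec:P1}

We prove Theorem~\ref{thm:C} and see the general structure at work. If $(\omega,f)$ is a solution in $L$ for $\lambda$, then $(\kappa\omega,f)$ is a solution in $\kappa L$ for $\lambda/\kappa$, because $s$, $\Box f$ and $|\partial f|^2$ are all divided by $\kappa$. So we may take $\kappa=1$: $X=\mathbb P^1$ and $L=2\pi c_1(\mathbb P^1)$, that is, area $V_0=4\pi$. On a curve $s(\omega)$ is the Gauss curvature. The metrics that solve the equation with constant $f$ are those of curvature $1$; any two of these are related by $\operatorname{Aut}(\mathbb P^1)$.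

\subsection{Momentum coordinates}\label{ss:momentum}

Let $(\omega,f)$ be a solution with $f$ non-constant. Then $\xi\ne0$ in \eqref{eq:xi}, and since $\xi$ is Killing, the closure of its flow is a non-trivial compact connected abelian subgroup of $PGL_2(\mathbb C)$. The maximal compact subgroup $SO(3)$ has rank one, so this closure is a circle. Hence $\xi=te$ with $t\ne0$, where $e$ generates an effective circle action of period $2\pi$ with a Hamiltonian $x$, $\iota_e\omega=-dx$. The image of $x$ has length $V_0/2\pi=2$, and we normalize it to $[-1,1]$. Then $f=tx+\mathrm{const}$. With $\varphi(x)=|e|^2$ and an angle $\theta$ along the orbits,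
\begin{equation}\label{eq:profile}
\omega=dx\wedge d\theta,\quad \text{metric }\frac{dx^2}{\varphi}+\varphi\,d\theta^2,\qquad \varphi(\pm1)=0,\ \ \varphi'(\pm1)=\mp2,\ \ \varphi>0\text{ on }(-1,1),
\end{equation}
where $\varphi$ is smooth on $[-1,1]$ and the slopes express that the metric is smooth at the two fixed points.

Conversely, every smooth $\varphi$ on $[-1,1]$ as in \eqref{eq:profile} comes from a metric in $L$. Let $y$ be a primitive of $1/\varphi$ on $(-1,1)$; it takes all real values. Put $v=\exp(y+i\theta)$. The metric is $\varphi\,(dy^2+d\theta^2)=\varphi|dv|^2/|v|^2$. Near $x=-1$ we have $y=\frac12\log(1+x)+(\text{smooth function of }x)$, so $|v|^2=(1+x)\cdot(\text{smooth, positive})$; thus $1+x$ is a smooth function of $|v|^2$ and $\varphi/|v|^2$ is smooth and positive at $v=0$. Near $x=1$ one uses $1/v$ in the same way. So we get a circle-invariant Kähler metric of area $4\pi$ on $\mathbb P^1$, and $\partial^\#x=-ie^{1,0}$ is holomorphic.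

Put $\rho=\sqrt\varphi$ and let $r$ be the arc length on $\theta=\mathrm{const}$, $dr=dx/\rho$. The Gauss curvature is $-\rho_{rr}/\rho=-\frac12\varphi''$. Also $\Delta f=-(\varphi f')'$ and $|\nabla f|^2=\varphi f'^2$. For $f=tx+\mathrm{const}$ and $\psi=e^{tx}\varphi$ this gives
\begin{equation}\label{eq:sfP1}
s_f=-\tfrac12\varphi''-t\varphi'-\tfrac12t^2\varphi=-\tfrac12e^{-tx}\psi'' .
\end{equation}
So the equation $s_f=\lambda f+\mathrm{const}$, written as $s_f=\lambda tx+c$, becomes a linear boundary value problem:
\begin{equation}\label{eq:ode}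
\psi''=-2(\lambda tx+c)e^{tx},\qquad\psi(\pm1)=0,\quad\psi'(-1)=2e^{-t},\quad\psi'(1)=-2e^{t}.
\end{equation}

\subsection{Which \texorpdfstring{$t$}{t} occur}

Let $Z(t)=\int_{-1}^1e^{tx}dx=2\sinh t/t$ and $l=Z'/Z=\coth t-\frac1t$. Integrating \eqref{eq:ode} against $1$ and against $x$, and using $\int_{-1}^1x\psi''=[x\psi'-\psi]_{-1}^1$, we see that \eqref{eq:ode} has a solution $\psi$ if and only if
\begin{equation}\label{eq:twoconds}
\lambda tZ'+cZ=2\cosh t,\qquad \lambda tZ''+cZ'=2\sinh t .
\end{equation}
(For sufficiency, start from $\psi(-1)=0$, $\psi'(-1)=2e^{-t}$; the first condition gives $\psi'(1)$ and then the second gives $\psi(1)=0$.) Since $tZ=2\sinh t$, the right sides are $(tZ)'=Z+tZ'$ and $tZ$. Divide by $Z$ and use $Z''/Z=l'+l^2$. The first equation gives $c=1+tl-\lambda tl$, and the second becomes $\lambda tl'=t-l-tl^2$. From $(tZ)''=tZ$ we have $t(l'+l^2)=t-2l$, so the right side equals $l+tl'$. Hence \eqref{eq:twoconds} is solvable for $c$ if and only if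
\begin{equation}\label{eq:R}
\lambda-1=\mathcal R(t):=\frac{l(t)}{t\,l'(t)},\qquad t\neq0 .
\end{equation}
Here $l'=(\log Z)''>0$, a variance.

\begin{lemma}\label{lem:R}
$\mathcal R$ is even and $\mathcal R>1$ for $t\ne0$. Moreover $\mathcal R(t)\to1$ as $t\to0$ and $\mathcal R(t)\to\infty$ as $t\to\infty$.
\end{lemma}

\begin{proof}
$l$ is odd, so $\mathcal R$ is even; let $t>0$. We have $l''=2\cosh t/\sinh^3t-2/t^3$. This is negative if and only if $\sinh t\,\cosh^{-1/3}t>t$. Both sides vanish at $0$, and with $y=\cosh^{2/3}t$, so that $\sinh^2t=y^3-1$, the derivative of the difference is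
\[
y-\frac{y^3-1}{3y^2}-1=\frac{2y^3-3y^2+1}{3y^2}=\frac{(y-1)^2(2y+1)}{3y^2}>0 .
\]
So $l$ is strictly concave on $(0,\infty)$ with $l(0)=0$, hence $l(t)>tl'(t)$ and $\mathcal R>1$. As $t\to0$, $l/t$ and $l'$ have the same limit $l'(0)=\frac13$. As $t\to\infty$, $l\to1$ and $tl'=\frac1t-t/\sinh^2t\to0^+$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\kappa=1$. If $\lambda\le2$, then \eqref{eq:R} has no solution by Lemma~\ref{lem:R}, so only the round metrics occur and uniqueness holds. Let $\lambda>2$. By Lemma~\ref{lem:R} and continuity \eqref{eq:R} has a solution $t>0$; let $\psi$ solve \eqref{eq:ode}. We must see that $\psi>0$ on $(-1,1)$. Since $\lambda tx+c$ is increasing in $x$ and $\psi'$ goes from positive to negative, $\psi''$ is either negative on $(-1,1)$ or first positive and then negative. In the first case $\psi$ is concave with zero boundary values, hence positive inside. In the second, $\psi$ increases from $0$ on the convex part, since $\psi'(-1)>0$; then it is concave, going from a positive value to $\psi(1)=0$, hence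 positive. So $\varphi=e^{-tx}\psi$ satisfies \eqref{eq:profile} and gives a $\mu^\lambda$-cscK metric with $f=tx+\mathrm{const}$. It is not round: constant curvature would force $\varphi=1-x^2$, and then $s_f=1+2tx-\frac{t^2}2(1-x^2)$ is not affine in $x$. The round metric with $f=0$ is also $\mu^\lambda$-cscK, and the two metrics are not related by $\operatorname{Aut}(\mathbb P^1)$. So uniqueness fails.

Rescaling gives the threshold $2/\kappa$ on $2\pi\kappa c_1$. Given $\lambda>0$, uniqueness fails for $\kappa>2/\lambda$. With Theorem~\ref{thm:B}, whose proof does not use this section, $\lambda\le0$ is the largest universal range.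
\end{proof}

\subsection{What the example shows}\label{ss:lesson}

Take any circle-invariant $\omega$ and the normalized $f=tx-\log(Z/2)$. By \eqref{eq:fisher} and \eqref{eq:sfP1},
\[
\frac1{V_0}\int(s+\Box f)e^f\omega=\frac1{V_0}\int s_fe^f\omega=\frac{2\pi}{4\pi}\cdot\frac2Z\int_{-1}^1-\tfrac12\psi''dx=\frac{2\cosh t}Z=t\coth t ,
\]
and $\frac1{V_0}\int fe^f\omega=tl-\log(Z/2)$. So
\[
W^\lambda(\omega,f)=w(t):=-t\coth t+\lambda\big(tl-\log(Z/2)\big)
\]
depends on the vector field only, not on the metric. Since $(t\coth t)'=l+tl'$, we have $w'(t)=\lambda tl'-(l+tl')$, and \eqref{eq:R} says $w'(t)=0$. Thus the problem splits: \emph{the vector field is a critical point of a function on a finite-dimensional space}, and \emph{for a given vector field the metric is unique}, since \eqref{eq:ode} determines $\psi$. For $\lambda\le0$ the first part needs no fine estimate, as $w'(t)<0$ for $t>0$ is obvious. It is this easy half that extends to all $X$.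

\section{Metrics with a fixed holomorphic field}\label{sec:identities}

We now collect the identities behind the two observations of Section~\ref{ss:lesson}: the linearization of $s_f-\lambda f$ and the constancy of $W^\lambda$ when $V$ is fixed. Let $\omega$ be Kähler, $f$ real, $V=\partial^\#f$ holomorphic, and $\xi$ as in \eqref{eq:xi}.

Since $Vf=|\partial f|^2$ is real, $\xi f=0$. As $V$ is holomorphic, $[V,\bar V]=0$, so $\xi$ commutes with $V$, $\bar V$, and also with $\Box$ since $\xi$ is Killing and holomorphic. On functions killed by $\xi$ we have $V=\bar V$. For any real $h$ such that $W=\partial^\#h$ is holomorphic, the field $J(W+\bar W)$ is holomorphic and Killing, and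
\begin{equation}\label{eq:gradLie}
\iota_{J(W+\bar W)}\omega=-dh,\qquad \mathcal L_{W+\bar W}\omega=d(i\bar\partial h-i\partial h)=2i\partial\bar\partial h,
\end{equation}
where $\mathcal L$ denotes the Lie derivative.

\subsection{The weighted Lichnerowicz operator}

Let $R_{p\bar q}=-\partial_p\partial_{\bar q}\log\det g$. For a $(1,0)$-field $Y$, not necessarily holomorphic, $\nabla_lY^m=\partial_lY^m+\Gamma^m_{lp}Y^p$ with $\Gamma^m_{lp}=g^{m\bar r}\partial_lg_{p\bar r}$, while $\nabla_{\bar q}Y^m=\partial_{\bar q}Y^m$. Hence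
\[
\nabla_l\nabla_{\bar q}Y^m-\nabla_{\bar q}\nabla_lY^m=-(\partial_{\bar q}\Gamma^m_{lp})Y^p .
\]
Since $\Gamma^l_{lp}=\partial_p\log\det g$, tracing gives
\begin{equation}\label{eq:commute}
\nabla_l\nabla_{\bar q}Y^l=\partial_{\bar q}(\nabla_lY^l)+R_{p\bar q}Y^p .
\end{equation}
For $Y=V$ we have $\nabla_{\bar q}V^l=0$ and $\nabla_lV^l=-\Box f$, so
\begin{equation}\label{eq:RicV}
R_{p\bar q}V^p=\partial_{\bar q}\Box f,\qquad R_{p\bar q}\bar V^{\bar q}=\partial_p\Box f .
\end{equation}

For complex functions $u$ let $Du=(u_{\bar j\bar k})=(\nabla_{\bar j}\nabla_{\bar k}u)$, let $\mathsf L=D^*D$ with adjoint taken for the measure $e^f\omega^n$, and write $u^{lm}=g^{l\bar j}g^{m\bar k}u_{\bar j\bar k}$. Integrating $\int u^{lm}\,\overline{v_{\bar l\bar m}}\,e^f\omega^n=\int u^{lm}(\nabla_l\nabla_m\bar v)e^f\omega^n$ by parts twice,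
\begin{equation}\label{eq:Ldef}
\mathsf Lu=e^{-f}\nabla_m\nabla_l(e^fu^{lm}).
\end{equation}
$\mathsf L$ is elliptic, self-adjoint and non-negative, and for $u$ defined on all of $X$,
\[
\mathsf Lu=0\iff Du=0\iff\partial^\#u\text{ is holomorphic.}
\]
Formula \eqref{eq:Ldef} makes sense for local functions too, and shows that $\mathsf Lu$ depends on $u$ only through $Du$, linearly.

\begin{lemma}\label{lem:L}
With $\langle\mathrm{Ric},\partial\bar\partial u\rangle=g^{m\bar q}g^{p\bar j}R_{p\bar q}u_{m\bar j}$, for every local function $u$,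
\begin{equation}\label{eq:L}
\mathsf Lu=\Box^2u+\langle\mathrm{Ric},\partial\bar\partial u\rangle-2\bar V\Box u+\bar V\bar Vu+\langle\partial s_f,\bar\partial u\rangle .
\end{equation}
\end{lemma}

\begin{proof}
Since $V$ is holomorphic, $f_{\bar l\bar m}=0$ and so $f_{lm}=0$. As $u^{lm}$ is symmetric, \eqref{eq:Ldef} expands to
\[
\mathsf Lu=\nabla_m\nabla_lu^{lm}+2f_m\nabla_lu^{lm}+f_lf_mu^{lm}.
\]

\emph{First term.} Put $Y^l=g^{l\bar j}u_{\bar j}$. Then $u^{lm}=g^{m\bar q}\nabla_{\bar q}Y^l$ and $\nabla_lY^l=-\Box u$, and \eqref{eq:commute} gives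
\begin{equation}\label{eq:divu}
\nabla_lu^{lm}=g^{m\bar q}\big(-\partial_{\bar q}\Box u+R_{p\bar q}Y^p\big).
\end{equation}
Apply $\nabla_m$. The Ricci form is closed, so $\nabla_mR_{p\bar q}=\nabla_pR_{m\bar q}$ and $g^{m\bar q}\nabla_mR_{p\bar q}=\partial_ps$. Since $\nabla_mY^p=g^{p\bar j}u_{m\bar j}$,
\[
\nabla_m\nabla_lu^{lm}=\Box^2u+\langle\partial s,\bar\partial u\rangle+\langle\mathrm{Ric},\partial\bar\partial u\rangle .
\]

\emph{Second term.} Since $g^{m\bar q}f_m=\bar V^{\bar q}$, \eqref{eq:divu} and \eqref{eq:RicV} give $2f_m\nabla_lu^{lm}=-2\bar V\Box u+2\langle\partial\Box f,\bar\partial u\rangle$.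

\emph{Third term.} $f_lf_mu^{lm}=\bar V^{\bar j}\bar V^{\bar k}u_{\bar j\bar k}=\bar V\bar Vu-(\nabla_{\bar V}\bar V)u$, and $(\nabla_{\bar V}\bar V)^{\bar j}=\bar V^{\bar k}g^{m\bar j}f_{m\bar k}$. Because $f_{im}=0$, we have $\partial_m|\partial f|^2=f_{m\bar k}\bar V^{\bar k}$. So the third term is $\bar V\bar Vu-\langle\partial|\partial f|^2,\bar\partial u\rangle$. Adding up and recalling $s_f=s+2\Box f-|\partial f|^2$ gives \eqref{eq:L}.
\end{proof}

For a solution, $\langle\partial s_f,\bar\partial u\rangle=\lambda\langle\partial f,\bar\partial u\rangle=\lambda\bar Vu$. The operators $\Box^2$ and $\langle\mathrm{Ric},\partial\bar\partial\,\cdot\,\rangle$ are real. The class of functions killed by $\xi$ is preserved by $\Box,V,\bar V$ and by conjugation, and on it $V=\bar V$. Therefore, \emph{for a solution, $\mathsf L$ is a real operator on functions killed by $\xi$}: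
\begin{equation}\label{eq:Lreal}
\xi u=0\ \Longrightarrow\ \mathsf L\bar u=\overline{\mathsf Lu}.
\end{equation}

\subsection{Variation of the metric with \texorpdfstring{$V$}{V} fixed}

Let $\psi$ be real with $\xi\psi=0$. Put $\omega_t=\omega+t\,i\partial\bar\partial\psi$ and $f_t=f+tV\psi$, for $t$ in an interval around or ending at $0$ on which $\omega_t>0$. The hypothesis $\xi\psi=0$ is what makes $f_t$ real: $\overline{V\psi}=\bar V\psi=V\psi$. Since $V$ is holomorphic, $\iota_V(i\partial\bar\partial\psi)=i\bar\partial(V\psi)$, hence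
\[
\partial^\#_{\omega_t}f_t=V ,
\]
so the following computations apply at each $t$. We have $\dot f=V\psi$ and $\frac d{dt}\log\det g_t=-\Box\psi$. From $\Box_tf_t=-\partial_iV^i-V\log\det g_t$ and $|\partial f_t|^2=Vf_t$ we get
\[
\tfrac d{dt}\Box f=V\Box\psi,\qquad\tfrac d{dt}|\partial f|^2=VV\psi,\qquad \dot s=-\Box^2\psi-\langle\mathrm{Ric},\partial\bar\partial\psi\rangle,
\]
the last because $\frac d{dt}g^{i\bar j}=-g^{i\bar q}g^{p\bar j}\psi_{p\bar q}$. Together,
\begin{equation}\label{eq:dsf}
\tfrac d{dt}s_f=-\Box^2\psi-\langle\mathrm{Ric},\partial\bar\partial\psi\rangle+2V\Box\psi-VV\psi .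
\end{equation}
Comparing with \eqref{eq:L}, where $\bar V=V$ on functions killed by $\xi$, we find in general and at a solution, respectively,
\begin{equation}\label{eq:lin}
\tfrac d{dt}s_f=-\mathsf L\psi+\langle\partial s_f,\bar\partial\psi\rangle,\qquad\qquad \tfrac d{dt}(s_f-\lambda f)=-\mathsf L\psi .
\end{equation}
Next, $\frac d{dt}(e^f\omega^n)=(V\psi-\Box\psi)e^f\omega^n$. For any $h$, integration by parts gives
\[
-\int h\,\Box\psi\,e^f\omega^n=-\int g^{i\bar j}h_{\bar j}\psi_i\,e^f\omega^n-\int h\,V\psi\,e^f\omega^n ,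
\]
and hence for $h=h_t$ depending smoothly on $t$
\begin{equation}\label{eq:dint}
\tfrac d{dt}\int he^f\omega^n=\int\dot h\,e^f\omega^n-\int g^{i\bar j}h_{\bar j}\psi_i\,e^f\omega^n .
\end{equation}

\begin{lemma}\label{lem:Wconst}
The integrals $\int e^{f_t}\omega_t^n$, $\int f_te^{f_t}\omega_t^n$ and $\int(s(\omega_t)+\Box_tf_t)e^{f_t}\omega_t^n$ are independent of $t$. Hence, if $f$ is normalized, so is $f_t$, and $W^\lambda(\omega_t,f_t)$ is constant. Moreover $\int s_fe^f\omega^n=\int(s+\Box f)e^f\omega^n$, and a solution has $c=-W^\lambda(\omega,f)$.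
\end{lemma}

\begin{proof}
For $h=1$, the right side of \eqref{eq:dint} vanishes. For $h=f$, $\dot f=V\psi=g^{i\bar j}f_{\bar j}\psi_i$ and the two terms cancel. For $h=s+\Box f$ we have $\dot h=-\Box^2\psi+V\Box\psi-\langle\mathrm{Ric},\partial\bar\partial\psi\rangle$. For every function $P$,
\[
\int\Box P\,e^f\omega^n=-\int g^{i\bar j}P_{i\bar j}e^f\omega^n=\int g^{i\bar j}P_if_{\bar j}\,e^f\omega^n=\int V(P)\,e^f\omega^n ,
\]
so with $P=\Box\psi$ the first two terms of $\dot h$ contribute nothing. Put $R^{k\bar l}=g^{k\bar q}g^{p\bar l}R_{p\bar q}$. Then $\nabla_{\bar l}R^{k\bar l}=g^{k\bar q}\partial_{\bar q}s$ by closedness of the Ricci form, and $R^{k\bar l}f_{\bar l}=g^{k\bar q}R_{p\bar q}V^p=g^{k\bar q}\partial_{\bar q}\Box f$ by \eqref{eq:RicV}. So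
\[
-\int R^{k\bar l}\psi_{k\bar l}\,e^f\omega^n=\int\big(\nabla_{\bar l}R^{k\bar l}+R^{k\bar l}f_{\bar l}\big)\psi_k\,e^f\omega^n=\int g^{k\bar q}(s+\Box f)_{\bar q}\psi_k\,e^f\omega^n ,
\]
which cancels the last term of \eqref{eq:dint}. The formula for $\int s_fe^f\omega^n$ is \eqref{eq:fisher}. Integrating $s_f=\lambda f+c$ against $e^f\omega^n$ then gives $c=-W^\lambda(\omega,f)$.
\end{proof}

\section{Maximal tori}\label{sec:tori}

To use the vector field of one solution on the metric of another, the second metric must be invariant under the first $\xi$. We therefore want a common torus whose Lie algebra contains the fields $\xi$ of both solutions. The key point is that a maximal torus of the symmetry group of a solution is already maximal in $\operatorname{Aut}_0(X)$, where maximal tori are conjugate. Here $\lambda$ is arbitrary.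

\begin{theorem}[Cartan--Iwasawa--Malcev--Mostow; {\cite[Ch.~XV]{Hochschild}}]\label{fact:lie}
In a connected Lie group every compact subgroup lies in a maximal compact subgroup; maximal compact subgroups are connected and conjugate.
\end{theorem}

Since maximal tori of a compact connected Lie group are conjugate, it follows that \emph{maximal tori of any connected Lie group are conjugate}.

Let $(\omega,f)$ be a solution with vector field $V$. Let $K$ be the identity component of $\{g\in\operatorname{Aut}(X):g^*\omega=\omega,\ g^*f=f\}$; it is a compact group, contained in $\operatorname{Aut}_0(X)$. Let $T\subset K$ be a maximal torus. The field $\xi$ preserves $\omega$ and $f$, so $\xi\in\mathfrak k$, and $K$ preserves $\xi$, so $\xi$ is central in $\mathfrak k$. Hence $\xi\in\mathfrak t$.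

\begin{proposition}\label{prop:tori}
\begin{itemize}
\item[(a)] $T$ is a maximal torus of $\operatorname{Aut}_0(X)$.
\item[(b)] If $h$ is real and $T$-invariant and $W=\partial^\#h$ is holomorphic, then $J(W+\bar W)\in\mathfrak t$.
\item[(c)] The $T$-invariant complex functions in $\ker\mathsf L$ are exactly the complex linear combinations of the real ones.
\end{itemize}
\end{proposition}

\begin{proof}
(c) $T$-invariant functions are killed by $\xi$. By \eqref{eq:Lreal}, if $u\in\ker\mathsf L$ is $T$-invariant, its real and imaginary parts lie in $\ker\mathsf L$ too.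

(b) The field $\xi_h=J(W+\bar W)$ is holomorphic and Killing and commutes with $T$. By \eqref{eq:xi} and \eqref{eq:gradLie}, $\xi_hf=-\omega(\xi,\xi_h)=\omega(\xi_h,\xi)=-\xi h=0$, as $\xi\in\mathfrak t$. So $\xi_h\in\mathfrak k$ commutes with $\mathfrak t$, which is maximal abelian in $\mathfrak k$; hence $\xi_h\in\mathfrak t$.

(a) Let $T'\supset T$ be a torus in $\operatorname{Aut}_0(X)$ and $y=Y+\bar Y\in\mathfrak t'$ with $Y$ holomorphic of type $(1,0)$. Then $y$ is $T$-invariant. We show $y\in\mathfrak t$ by splitting $y$ into Killing fields and one gradient field.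

The form $\beta_{\bar j}=g_{i\bar j}Y^i$ satisfies $\nabla_{\bar k}\beta_{\bar j}=0$; in particular $\bar\partial\beta=0$. By Hodge theory $\beta=\alpha+\bar\partial u$ with $\alpha$ harmonic and $\int u\,\omega^n=0$, and by uniqueness $\alpha$ and $u$ are $T$-invariant.

\emph{The harmonic part.} The holomorphic $1$-form $\bar\alpha$ is closed, so locally $\alpha=\bar\partial h$ with $\partial h=0$. The function $\bar\alpha(V)$ is holomorphic, hence constant, and $V$ vanishes at a maximum of $f$; so $\bar Vh=\alpha(\bar V)=0$. We also have $\partial\bar\partial h=0$ and $\langle\partial s_f,\bar\partial h\rangle=\lambda\bar Vh=0$. Hence every term of \eqref{eq:L} vanishes and $\mathsf Lh=0$ locally. Since $0=\nabla_{\bar k}\beta_{\bar j}=h_{\bar j\bar k}+u_{\bar j\bar k}$, that is, $Du=-Dh$, and $\mathsf L$ depends only on $D$, we get $\mathsf Lu=-\mathsf Lh=0$ on $X$. So $Du=0$ and $\partial^\#u$ is holomorphic. Consequently $\nabla_{\bar k}\alpha_{\bar j}=0$, and $\partial_k\alpha_{\bar j}=0$ as well, so $A=g^{i\bar j}\alpha_{\bar j}\partial_i$ is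 parallel. Therefore $A+\bar A$ is Killing and holomorphic. As $Af=\alpha(\bar V)=0$ and $A$ is $T$-invariant, $A+\bar A$ lies in $\mathfrak k$ and commutes with $T$, so it lies in $\mathfrak t$.

\emph{The gradient part.} By (c), $u=h_1+ih_2$ with $h_1,h_2$ real, $T$-invariant, and $W_k=\partial^\#h_k$ holomorphic. So $Y=A+W_1+iW_2$ and
\[
y=(A+\bar A)+J(W_2+\bar W_2)+(W_1+\bar W_1).
\]
The first two terms lie in $\mathfrak t$, by the above and by (b). Hence $x:=W_1+\bar W_1\in\mathfrak t'$. As $T'$ is a compact torus, there are $t_j\to\infty$ with $\exp(t_jx)\to\mathrm{id}$. But $xh_1=2|\partial h_1|^2\ge0$. If $dh_1(p)\ne0$, then $h_1(\exp(tx)p)\ge h_1(\exp(x)p)>h_1(p)$ for $t\ge1$, contradicting recurrence. So $dh_1=0$, $x=0$ and $y\in\mathfrak t$.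
\end{proof}

\section{The vector field is unique when \texorpdfstring{$\lambda\le0$}{lambda <= 0}}\label{sec:field}

\begin{lemma}\label{lem:max}
Let $\lambda\le0$ and let $(\omega,f)$ be a solution. Then $f$ is the unique maximizer of $W^\lambda(\omega,\cdot)$ among real normalized functions.
\end{lemma}

\begin{proof}
In terms of $\rho=e^f$, \eqref{eq:fisher} gives
\[
-V_0W^\lambda=N(\rho):=\int\Big(s\rho+\frac{|\partial\rho|^2}\rho-\lambda\rho\log\rho\Big)\omega^n .
\]
Consider a segment of positive densities with direction $\sigma$, $\int\sigma\,\omega^n=0$. The first derivative at $\rho=e^f$ is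
\[
\int\sigma\,(s+2\Box f-|\partial f|^2-\lambda f-\lambda)\,\omega^n=(c-\lambda)\int\sigma\,\omega^n=0,
\]
and at every point of the segment the second derivative is
\[
\int\Big(2\rho\,\big|\partial(\sigma/\rho)\big|^2-\lambda\frac{\sigma^2}\rho\Big)\omega^n\ge0 ,
\]
because $\lambda\le0$. So $N$ is convex and minimal at $\rho=e^f$. If there were another smooth positive minimizer of the same mass, $N$ would be constant along the joining segment and the second derivative would vanish there. Then $\sigma/\rho$ would be constant, and $\int\sigma\,\omega^n=0$ gives $\sigma=0$.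
\end{proof}

In particular, for $\lambda\le0$ the function $f$, and hence the vector field, is determined by the $\mu^\lambda$-cscK metric $\omega$.

\begin{proposition}\label{prop:field}
Let $\lambda\le0$ and let $(\omega,f)$, $(\omega',f')$ be solutions. There is $\phi\in\operatorname{Aut}_0(X)$ such that $(\omega,f)$ and $(\phi^*\omega',\phi^*f')$ are invariant under a common torus $T$, which is a maximal torus of the groups $K$ of both, and have the same vector field. If $\omega,\omega'$ are already invariant under one maximal torus $T$ of $\operatorname{Aut}_0(X)$, then $\phi=\mathrm{id}$ works, with this $T$.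
\end{proposition}

\begin{proof}
\emph{A common torus.} Let $T,T'$ be maximal tori of the groups $K$ of the two solutions. By Proposition~\ref{prop:tori}(a) both are maximal tori of $\operatorname{Aut}_0(X)$, hence conjugate by Theorem~\ref{fact:lie}. So we may replace $(\omega',f')$ by a pullback $(\phi^*\omega',\phi^*f')$ and assume $T=T'$. If instead $\omega$ and $\omega'$ are invariant under one maximal torus $T$ of $\operatorname{Aut}_0(X)$, then for $g\in T$ we have $W^\lambda(\omega,g^*f)=W^\lambda(g^*\omega,g^*f)=W^\lambda(\omega,f)$, so $g^*f=f$ by Lemma~\ref{lem:max}. Thus $T\subset K$, and $T$ is a maximal torus of $K$; likewise for $\omega'$. No pullback is needed.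

\emph{Equal fields.} Write $\omega=\omega'+i\partial\bar\partial\varphi$ with $\varphi$ real and, after averaging, $T$-invariant. Let $V'=\partial^\#_{\omega'}f'$ and $\xi'$ be the fields of $(\omega',f')$. Since $\xi'\in\mathfrak t$, $\xi'\varphi=0$. Put $\hat f=f'+V'\varphi$, so that $\partial^\#_\omega\hat f=V'$. The forms $\omega'+t\,i\partial\bar\partial\varphi=(1-t)\omega'+t\omega$ are positive, so by Lemma~\ref{lem:Wconst} $\hat f$ is normalized for $\omega$ and $W^\lambda(\omega,\hat f)=W^\lambda(\omega',f')$. By Lemma~\ref{lem:max},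
\[
W^\lambda(\omega,f)\ge W^\lambda(\omega,\hat f)=W^\lambda(\omega',f').
\]
Exchanging the roles of the two solutions gives the opposite inequality. So $\hat f$ also maximizes $W^\lambda(\omega,\cdot)$, hence $\hat f=f$ and $V'=\partial^\#_\omega\hat f=\partial^\#_\omega f$.
\end{proof}

\section{Weak geodesics and the K-energy}\label{sec:geod}

From now on the vector field is fixed and $\lambda$ is arbitrary. This section recalls what we need about geodesics of Kähler metrics on a compact connected Kähler manifold $(Y,\Omega)$ of dimension $N$. A \emph{Kähler potential} is a real function $u$ with $\Omega_u=\Omega+i\partial\bar\partial u>0$. Let $A=\{\tau\in\mathbb C:0\le\log|\tau|\le1\}$. To a path $u_t$, $t\in[0,1]$, we associate $\Phi(x,\tau)=u_{\log|\tau|}(x)$ on $Y\times A$. If the path is smooth, then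
\begin{equation}\label{eq:MA}
(\Omega+i\partial\bar\partial\Phi)^{N+1}=\frac{N+1}4\,\big(\ddot u-|\partial\dot u|^2_{\Omega_u}\big)\,\Omega_u^N\wedge\frac{i\,d\tau\wedge d\bar\tau}{|\tau|^2},
\end{equation}
and $\Omega+i\partial\bar\partial\Phi>0$ if and only if $\Omega_{u_t}>0$ and $\ddot u>|\partial\dot u|^2_{\Omega_u}$. The geodesic equation is $\ddot u=|\partial\dot u|^2_{\Omega_u}$.

\begin{theorem}[\cite{Chen}, with complements by B\l ocki]\label{fact:chen}
For smooth Kähler potentials $u_0,u_1$ and $\varepsilon>0$ there is a unique smooth path $u^\varepsilon_t$ of Kähler potentials from $u_0$ to $u_1$ with $(\ddot u-|\partial\dot u|^2_{\Omega_u})\,\Omega_u^N=\varepsilon\,\Omega^N$. As $\varepsilon\to0$ the complex Hessians of the associated functions on $Y\times A$ are uniformly bounded and $u^\varepsilon\to u$ uniformly.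
\end{theorem}

The limit $u_t$ is called the \emph{weak geodesic} from $u_0$ to $u_1$. A bounded space-time Laplacian and smooth boundary data give uniform $W^{2,p}$ bounds up to the boundary for all $p<\infty$, hence uniform $C^{1,\alpha}$ bounds. So $u\in C^1(Y\times[0,1])$, $u^\varepsilon\to u$ in $C^1(Y\times[0,1])$, and the forms $\Omega_{u_t}$ have uniformly bounded coefficients.

\begin{theorem}[Bedford--Taylor theory]\label{fact:BT}
Mixed Monge--Amp\`ere currents of continuous quasi-psh functions are weakly continuous under uniform convergence, and the comparison principle holds.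
\end{theorem}

By \eqref{eq:MA} the Monge--Amp\`ere measures of the $\varepsilon$-approximations are $O(\varepsilon)$. So in the limit the function $\Phi$ of a weak geodesic satisfies
\begin{equation}\label{eq:HMA}
\Omega+i\partial\bar\partial\Phi\ge0,\qquad(\Omega+i\partial\bar\partial\Phi)^{N+1}=0 .
\end{equation}

\begin{theorem}[Berman--Berndtsson {\cite[Theorem 1.1]{BB}}]\label{fact:BB}
On any compact Kähler manifold the K-energy, given by the Chen--Tian formula \eqref{eq:CT} below, is convex on $[0,1]$ along weak geodesics with smooth endpoints.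
\end{theorem}

\begin{lemma}\label{lem:geod}
Let $u_t$ be the weak geodesic from $u_0$ to $u_1$ and $\Phi$ its function on $Y\times A$.
\begin{itemize}
\item[(a)] If $\Phi'$ is continuous on $Y\times A$, $\Omega+i\partial\bar\partial\Phi'\ge0$ and $\Phi'\le\Phi$ on the boundary $Y\times\partial A$, then $\Phi'\le\Phi$. In particular $\Phi$ is the unique continuous function with its boundary values that satisfies \eqref{eq:HMA}.
\item[(b)] $t\mapsto u_t(x)$ is convex for every $x$.
\item[(c)] If $u'_t$ is another weak geodesic, then $\sup|u_t-u'_t|\le\max_{j=0,1}\sup|u_j-u'_j|$.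
\item[(d)] The one-sided end velocities satisfy $|\dot u_0|,|\dot u_1|\le\sup|u_1-u_0|$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\chi=|\tau|^2-C\le\Phi$ with $C$ large, $\delta\in(0,1)$ and $a=(1-\delta)\Phi'+\delta\chi$. Then $a\le\Phi$ on the boundary, and the comparison principle gives
\[
\int_{\{a>\Phi\}}\delta^{N+1}(\Omega+i\partial\bar\partial|\tau|^2)^{N+1}\le\int_{\{a>\Phi\}}(\Omega+i\partial\bar\partial a)^{N+1}\le\int_{\{a>\Phi\}}(\Omega+i\partial\bar\partial\Phi)^{N+1}=0 .
\]
So the open set $\{a>\Phi\}$ is empty; let $\delta\to0$. The argument uses only continuity of $\Phi$ and \eqref{eq:HMA}, so it gives uniqueness as well.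

(b) The restriction of $\Phi$ to $\{x\}\times A$ is subharmonic and radial, hence convex in $\log|\tau|$.

(c) Let $\Phi'$ be the function of $u'_t$. Apply (a) to $\Phi'-\max_j\sup|u_j-u_j'|$, and exchange roles.

(d) Let $C=\sup|u_1-u_0|$. As $\log|\tau|$ is pluriharmonic, (a) applies to the paths $u_0-Ct$ and $u_1-C(1-t)$. So $u_t\ge u_0-Ct$ and $u_t\ge u_1-C(1-t)$, which give $\dot u_0\ge-C$ and $\dot u_1\le C$. By convexity $\dot u_0\le u_1-u_0\le\dot u_1$, which gives the other two bounds.
\end{proof}

The K-energy of a Kähler potential $u$ is, by the Chen--Tian formula, $M=\mathrm{Ent}+\overline{\mathrm{Sc}}\,E-E_R$, where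
\begin{equation}\label{eq:CT}
\begin{gathered}
\mathrm{Ent}(u)=\int\log\frac{\Omega_u^N}{\Omega^N}\,\Omega_u^N,\qquad E(u)=\frac1{N+1}\sum_{j=0}^N\int u\,\Omega_u^j\wedge\Omega^{N-j},\\
E_R(u)=\sum_{j=0}^{N-1}\int u\,\mathrm{Ric}(\Omega)\wedge\Omega_u^j\wedge\Omega^{N-1-j},
\end{gathered}
\end{equation}
$\mathrm{Sc}$ denotes the scalar curvature on $Y$ and $\overline{\mathrm{Sc}}$ its average, a cohomological constant. The formula makes sense along weak geodesics, since the forms $\Omega_{u_t}$ have bounded coefficients. For smooth paths $\frac d{dt}M=\int\dot u\,(\overline{\mathrm{Sc}}-\mathrm{Sc}(\Omega_u))\,\Omega_u^N$. We need the following consequence of convexity, which involves the curvature only at the smooth endpoints.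

\begin{lemma}\label{lem:Kmono}
Let $u_t$ be the weak geodesic between smooth Kähler potentials $u_0,u_1$, and $\Omega_j=\Omega_{u_j}$. Then
\[
\int\dot u_0\,(\overline{\mathrm{Sc}}-\mathrm{Sc}(\Omega_0))\,\Omega_0^N\le\int\dot u_1\,(\overline{\mathrm{Sc}}-\mathrm{Sc}(\Omega_1))\,\Omega_1^N .
\]
\end{lemma}

\begin{proof}
By Theorem~\ref{fact:BB}, $\frac1t(M(u_t)-M(u_0))\le M(u_1)-M(u_0)$. We bound the left side from below as $t\to0$. Let $q=\log(\Omega_0^N/\Omega^N)$. Convexity of $x\log x$, applied to the bounded densities of $\Omega_{u_t}^N$ and $\Omega_0^N$, which have the same mass, gives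
\[
\mathrm{Ent}(u_t)-\mathrm{Ent}(u_0)\ge\int q\,(\Omega_{u_t}^N-\Omega_0^N)=\int(u_t-u_0)\,i\partial\bar\partial q\wedge\sum_{j=0}^{N-1}\Omega_{u_t}^j\wedge\Omega_0^{N-1-j}.
\]
By the cocycle property of $E$ and $E_R$,
\begin{align*}
E(u_t)-E(u_0)&=\frac1{N+1}\sum_{j=0}^N\int(u_t-u_0)\,\Omega_{u_t}^j\wedge\Omega_0^{N-j},\\
E_R(u_t)-E_R(u_0)&=\sum_{j=0}^{N-1}\int(u_t-u_0)\,\mathrm{Ric}(\Omega)\wedge\Omega_{u_t}^j\wedge\Omega_0^{N-1-j}.
\end{align*}
Divide by $t$ and let $t\to0$. Since $u\in C^1$, $(u_t-u_0)/t\to\dot u_0$ uniformly, with $\dot u_0$ continuous. The forms $\Omega_{u_t}^j$ have uniformly bounded coefficients and converge weakly to $\Omega_0^j$ by Theorem~\ref{fact:BT}, so their wedge products with smooth forms converge weakly as signed measures of bounded total variation. Hence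
\[
\liminf_{t\to0}\frac{M(u_t)-M(u_0)}t\ge\int\dot u_0\big(N\,i\partial\bar\partial q\wedge\Omega_0^{N-1}+\overline{\mathrm{Sc}}\,\Omega_0^N-N\,\mathrm{Ric}(\Omega)\wedge\Omega_0^{N-1}\big)=\int\dot u_0\,(\overline{\mathrm{Sc}}-\mathrm{Sc}(\Omega_0))\,\Omega_0^N,
\]
because $i\partial\bar\partial q=\mathrm{Ric}(\Omega)-\mathrm{Ric}(\Omega_0)$ and $N\,\mathrm{Ric}(\Omega_0)\wedge\Omega_0^{N-1}=\mathrm{Sc}(\Omega_0)\,\Omega_0^N$. So the left side of the claim is at most $M(u_1)-M(u_0)$. Applying this to the reversed geodesic $u_{1-t}$, we see that $M(u_1)-M(u_0)$ is at most the right side.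
\end{proof}

\section{Monotonicity for the weighted scalar curvature}\label{sec:mono}

\subsection{Setting and goal}\label{ss:setting}

Let $T\subset\operatorname{Aut}_0(X)$ be a torus, $\omega$ a $T$-invariant Kähler metric on $X$, and $f$ real and $T$-invariant such that $V=\partial^\#f$ is holomorphic and $\xi\in\mathfrak t$. Let $\mathcal H^T$ be the set of smooth $T$-invariant real $u$ with $\omega_u=\omega+i\partial\bar\partial u>0$. For $u\in\mathcal H^T$ put
\[
f_u=f+Vu,\qquad\text{so that }\partial^\#_{\omega_u}f_u=V,
\]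
and let $s_f(u)$ be $s_f$ of the pair $(\omega_u,f_u)$. By uniqueness in Theorem~\ref{fact:chen}, the $\varepsilon$-approximations $u^\varepsilon_t$ between points of $\mathcal H^T$ lie in $\mathcal H^T$, and their weak geodesic is $T$-invariant.

\begin{proposition}\label{prop:mono}
For the weak geodesic $u_t$ between $u_0,u_1\in\mathcal H^T$,
\[
\int\dot u_0\,s_f(u_0)\,e^{f_{u_0}}\omega_{u_0}^n\ \ge\ \int\dot u_1\,s_f(u_1)\,e^{f_{u_1}}\omega_{u_1}^n .
\]
\end{proposition}

Along a smooth geodesic in $\mathcal H^T$ this is immediate: by \eqref{eq:lin} and \eqref{eq:dint},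
\[
\tfrac d{dt}\int\dot u\,s_fe^{f_u}\omega_u^n=\int(\ddot u-|\partial\dot u|^2)s_fe^{f_u}\omega_u^n-\int\dot u\,\mathsf L\dot u\,e^{f_u}\omega_u^n=-\int|D\dot u|^2e^{f_u}\omega_u^n\le0,
\]
where the purely imaginary term $\int\dot u\,(\langle\partial s_f,\bar\partial\dot u\rangle-\langle\partial\dot u,\bar\partial s_f\rangle)\,e^{f_u}\omega_u^n$ has been dropped because everything else is real. On a weak geodesic $s_f(u_t)$ makes no sense for $0<t<1$. We shall instead find bundles $Y\to B$ with fiber $X$ on which Lemma~\ref{lem:Kmono} turns into the claim.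

\subsection{The torus generated by \texorpdfstring{$\xi$}{xi}}\label{ss:torus}

Let $S\cong(S^1)^r$ be the closure of $\{\exp t\xi\}$ in $T$. It fixes a maximum $x_0$ of $f$, where $\xi=0$.

\emph{Every $e\in\mathfrak s$ is Hamiltonian.} As in Section~\ref{sec:tori}, $g_{i\bar j}(e^{1,0})^i=\alpha_{\bar j}+\partial_{\bar j}h$ with $\alpha$ harmonic. The constant $\bar\alpha(e^{1,0})$ vanishes at $x_0$, so $0=\int\bar\alpha(e^{1,0})\omega^n$. This is the $L^2$ product of $\alpha+\bar\partial h$ with $\alpha$, that is, $\|\alpha\|^2$; so $\alpha=0$. Then $\iota_e\omega=i\bar\partial h-i\partial\bar h$, and $0=d\iota_e\omega=i\partial\bar\partial(h+\bar h)$ shows that $h+\bar h$ is constant. So we may take $h=im$ with $m$ real, and $\iota_e\omega=-dm$. (Without a fixed point, $\alpha\ne0$ is possible, as for translations of a complex torus.)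

Choose a basis $e_1,\dots,e_r$ of $\mathfrak s$ generating the lattice $\{e:\exp(2\pi e)=1\}$, and write $\xi=\sum\xi_ae_a$. All $\xi_a$ are non-zero, as otherwise $S$ would be smaller; changing signs of the $e_a$ we may assume $\xi_a>0$. Let $\iota_{e_a}\omega=-dm_a$. The $m_a$ are $T$-invariant, because for $g\in T$ the function $g^*m_a-m_a$ is constant and has integral zero. Since $df=\sum\xi_a\,dm_a$, we can adjust constants so that $f=\sum\xi_am_a$ if $r\ge1$. If $r=0$, then $V=0$ and $f$ is constant.

For $u\in\mathcal H^T$ put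
\[
\zeta_a=-Je_a=2\operatorname{Re}\partial^\#m_a,\qquad m_a^u=m_a+\tfrac12\zeta_au .
\]
With $d^cu=-du\circ J$ we have $i\partial\bar\partial u=\frac12dd^cu$ and $d^cu(e_a)=\zeta_au$. Since $\mathcal L_{e_a}d^cu=0$, Cartan's formula gives $\iota_{e_a}i\partial\bar\partial u=-\frac12d(\zeta_au)$, hence
\begin{equation}\label{eq:moment}
\iota_{e_a}\omega_u=-dm_a^u,\qquad \zeta_a=2\operatorname{Re}\partial^\#_{\omega_u}m_a^u,\qquad f_u=\sum_a\xi_am^u_a\quad(r\ge1).
\end{equation}
For the last formula, $\sum\xi_a\frac12\zeta_au=-\frac12(J\xi)u=\frac12(V+\bar V)u=Vu$. Extrema of $m_a^u$ occur at zeros of $e_a$, where $\zeta_a=0$ and $m_a^u=m_a$; the same is true of extrema of $m_a$. So $m_a^u$ has the same range as $m_a$, and all these ranges lie in some $[-R,R]$. Finally, for real $T$-invariant $v$, since $e_av=0$,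
\begin{equation}\label{eq:half}
g_u^{i\bar j}\,\partial_{\bar j}m_a^u\,v_i=-i\,e_a^{1,0}v=\tfrac12\zeta_av\quad\text{is real.}
\end{equation}

\subsection{Conserved integrals}

\begin{lemma}\label{lem:cons}
Let $w\in C^\infty(\mathbb R^r)$ (a constant if $r=0$) and let $u_t$ be the weak geodesic between $u_0,u_1\in\mathcal H^T$. Then $\int\dot u_0\,w(m^{u_0})\,\omega_{u_0}^n=\int\dot u_1\,w(m^{u_1})\,\omega_{u_1}^n$.
\end{lemma}

\begin{proof}
For a smooth path in $\mathcal H^T$ we have $\dot m_a=\frac12\zeta_a\dot u=g^{i\bar j}\partial_{\bar j}m_a\,\dot u_i$ by \eqref{eq:half}. Write $w_a=\partial w/\partial m_a$. Integrating by parts,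
\[
-\int\dot u\,w\,\Box\dot u\,\omega_u^n=-\int w\,|\partial\dot u|^2\omega_u^n-\int\dot u\sum_aw_a\,g^{i\bar j}\partial_{\bar j}m_a\,\dot u_i\,\omega_u^n .
\]
The last term cancels the contribution of the derivative of $w(m^u)$, so
\[
\tfrac d{dt}\int\dot u\,w(m^u)\,\omega_u^n=\int(\ddot u-|\partial\dot u|^2)\,w(m^u)\,\omega_u^n .
\]
Along $u^\varepsilon$ the right side is $\varepsilon\int w(m^u)\,\omega^n=O(\varepsilon)$, since $m^u$ stays in $[-R,R]^r$. Let $\varepsilon\to0$; $\dot u^\varepsilon_j\to\dot u_j$ uniformly for $j=0,1$.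
\end{proof}

\subsection{The bundles}

We want $e^f=e^{\sum\xi_am_a}$ as a volume density. Polynomial weights come from geometry: if $X$ is the fiber of a bundle over $\prod\mathbb P^k$, and the base metric is scaled by $c_a+m_a$ over the $a$-th factor, then the volume form of the total space carries the factor $\prod(c_a+m_a)^k$. With $c_a=k/\xi_a$ this is a constant times $\prod(1+\xi_am_a/k)^k\to e^f$.

Let $r\ge1$, and let $k$ be an integer so large that $c_a:=k/\xi_a>R$ for all $a$. Put
\[
Q=(\mathbb C^{k+1}\setminus0)^r\ \supset\ P=(S^{2k+1})^r,\qquad B=(\mathbb P^k)^r .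
\]
The $S$-action extends to a holomorphic $(\mathbb C^*)^r$-action on $X$, in which $e^{i\theta}$ acts by $\exp(\sum\theta_ae_a)$ and $e^H$, $H\in\mathbb R^r$, acts by $\exp(-\sum H_aJe_a)=\exp(\sum H_a\zeta_a)$. Put
\[
Y=Q\times_{(\mathbb C^*)^r}X=P\times_SX,\qquad(z,x)\sim(\gamma z,\gamma^{-1}x).
\]
This is a compact complex manifold of dimension $N=n+rk$, a bundle over $B$ with fiber $X$. Let $p:Q\times X\to Y$ be the projection, and let $e_a^P$ be the generator of the scalar action of the $a$-th circle on $P$.

\emph{The metric.} Let $\eta_a=\operatorname{Im}(\bar z_a\cdot dz_a)|_P$. It takes the value $1$ on $e_a^P$, and $d\eta_a$ is the pullback of $\omega_{FS,a}=i\partial\bar\partial\log|z_a|^2$: on $P$ both equal $i\sum_jdz_{a,j}\wedge d\bar z_{a,j}$, since $\bar z_a\cdot dz_a=i\eta_a$ and $z_a\cdot d\bar z_a=-i\eta_a$ there. For $u\in\mathcal H^T$ consider on $P\times X$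
\begin{equation}\label{eq:omegaY}
\omega_u+\sum_adm_a^u\wedge\eta_a+\sum_a(c_a+m_a^u)\,d\eta_a=\omega_u+\sum_ad\big((c_a+m_a^u)\eta_a\big).
\end{equation}
It is closed and $S$-invariant. The $S$-action on $P\times X$ is generated by the fields $(e_a^P,-e_a)$. Since $e_am_b^u=0$ and $\iota_{e_a^P}d\eta_b=0$, the contraction of \eqref{eq:omegaY} with $(e_a^P,-e_a)$ is $dm_a^u-dm_a^u=0$. So \eqref{eq:omegaY} descends to a closed form $\omega_{u,Y}$ on $Y$. Call the images in $TY$ of $(\bigcap_a\ker\eta_a)\oplus0$ \emph{horizontal} and those of $0\oplus TX$ \emph{vertical}. They are complementary. They are complex subspaces, because $p$ is holomorphic and $\bigcap_a\ker\eta_a$ is the maximal complex subspace of $TP\subset TQ$. They are orthogonal for $\omega_{u,Y}$, because $\eta_a$ vanishes on both; on the horizontal space $\omega_{u,Y}$ equals $\sum(c_a+m_a^u)\,\omega_{FS,a}$, and on the vertical space it equals $\omega_u$. As $c_a>R\ge|m_a^u|$, $\omega_{u,Y}$ is Kähler.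

\emph{Potentials.} An $S$-invariant function $u$ on $X$ lifts to $\tilde u$ on $Y$ with $p^*\tilde u=u$ on $P\times X$. It has zero horizontal derivatives, and $p_*(e_a^P,0)=p_*(0,e_a)$. Hence on $P\times X$
\[
p^*d^c\tilde u=d^cu+\sum_ad^cu(e_a)\,\eta_a=d^cu+\sum_a(\zeta_au)\,\eta_a .
\]
Taking $\frac12d$ and comparing with \eqref{eq:omegaY} we get $\omega_{u,Y}=\omega_{0,Y}+i\partial\bar\partial\tilde u$.

\emph{Geodesics.} Let $u^\varepsilon_t$ be the paths of Theorem~\ref{fact:chen} on $X$ between $u_0,u_1\in\mathcal H^T$. Since horizontal derivatives vanish, $|\partial\dot{\tilde u}|^2_Y=|\partial\dot u|^2_X$. So $\ddot{\tilde u}-|\partial\dot{\tilde u}|^2>0$, and the function $\tilde\Phi^\varepsilon$ of the lifted path satisfies $\omega_{0,Y}+i\partial\bar\partial\tilde\Phi^\varepsilon>0$ on $Y\times A$. By \eqref{eq:MA} its Monge--Amp\`ere density is a bounded multiple of $(\ddot u-|\partial\dot u|^2)\,\omega_u^n\wedge\prod_a(c_a+m_a^u)^k\omega_{FS,a}^k$, which is $O(\varepsilon)$. By Theorem~\ref{fact:BT} the uniform limit satisfies \eqref{eq:HMA}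 on $Y$, and by the uniqueness in Lemma~\ref{lem:geod}(a) $\tilde u_t$ is the weak geodesic of $Y$ between $\tilde u_0$ and $\tilde u_1$. \emph{So one weak geodesic on $X$ serves all $k$.}

\subsection{The scalar curvature of \texorpdfstring{$Y$}{Y}}

Fix $u$ and write $\omega=\omega_u$, $m_a=m_a^u$. Near $b_0\in B$ take the holomorphic section $z_a(b)=z_{0,a}+w_a$ with $|z_{0,a}|=1$ and $w_a\perp z_{0,a}$, so that $w=(w_a)$ are coordinates on $B$. Put
\[
H_a=\log|z_a|=\tfrac12\log(1+|w_a|^2),\qquad i\partial\bar\partial H_a=\tfrac12\omega_{FS,a},\qquad H_a=0,\ dH_a=0\ \text{ at }b_0 .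
\]
The holomorphic trivialization of $Y$ over this neighborhood is
\[
(b,x)\mapsto[z(b),x]=[\hat z(b),\Xi_bx],\qquad\hat z_a=z_a/|z_a|,\quad\Xi_b=\exp\Big(\sum_aH_a(b)\zeta_a\Big).
\]
In it, the vertical form over $b$ is $\Xi_b^*\omega$, and the horizontal space projects isomorphically to $TB$ and carries $\sum(c_a+m_a(\Xi_bx))\,\omega_{FS,a}$. Since the two spaces are orthogonal, and a horizontal lift differs from the corresponding coordinate vector of $B$ by a vertical vector,
\begin{equation}\label{eq:det}
\det g_Y=\det(\Xi_b^*g)(x)\ \prod_a\big(c_a+m_a(\Xi_bx)\big)^k\ \prod_a\det g_{FS,a}(b).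
\end{equation}
At $(b_0,x)$ we have $d\hat z_a=dw_a$, $\eta_a(dw_a)=0$ and $d\Xi_b=0$. So there the horizontal space is $TB\times0$, and the metric is block diagonal with blocks $g$ and $(c_a+m_a)\,g_{FS,a}$. Hence the scalar curvature of $Y$ at $(b_0,x)$ is the sum of the traces of $-\partial\bar\partial\log\det g_Y$ over the vertical and the horizontal block.

\emph{The model case.} Let $X=\mathbb P^1$ as in Section~\ref{ss:momentum} with $f=tx$, $t>0$, so $r=1$, $m=x$ and $c_1=k/t=:c$. In the coordinate $\log v=y+i\theta$ the metric $\omega$ has $g=\varphi/2$, and $\Xi_b$ is the shift $y\mapsto y+H(b)$. Up to an additive constant, \eqref{eq:det} reads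
\[
\log\det g_Y=F(y+H(b))+\log\det g_{FS}(b),\qquad F=\log\big(\varphi\,(c+x)^k\big),
\]
where $x$ is a function of $y$ with $dx/dy=\varphi$. Let a prime denote $d/dx$. Since $\partial\bar\partial$ of a function of $y$ is a quarter of its second $y$-derivative, the vertical trace of $-\partial\bar\partial F$ at $b_0$ is $-\frac2\varphi\cdot\frac14F_{yy}=-\frac12(\varphi F')'$. As $dH=0$ at $b_0$ and the $g_{FS}$-trace of $\partial\bar\partial H$ is $\frac k2$, the horizontal trace is $-\frac{1}{c+x}\cdot\frac k2F_y=-\frac12\frac k{c+x}\varphi F'$. With $p=k\log(1+x/c)$ we have $p'=\frac k{c+x}$ and $\varphi F'=e^{-p}(e^p\varphi)'$. So the two traces add up to $-\frac12e^{-p}(e^p\varphi)''$. The Ricci curvature of $\mathbb P^k$, $\mathrm{Ric}(\omega_{FS})=(k+1)\omega_{FS}$, contributes $\frac{k(k+1)}{c+x}$, and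
\[
\mathrm{Sc}_Y=-\tfrac12e^{-p}(e^p\varphi)''+\frac{k(k+1)}{c+x},\qquad e^p=\Big(1+\frac{tx}k\Big)^k .
\]
As $k\to\infty$ the first term tends to $-\frac12e^{-tx}(e^{tx}\varphi)''$, which is $s_f$ by \eqref{eq:sfP1}. The second term blows up but is a function of the moment map alone, so Lemma~\ref{lem:cons} will dispose of it. The general case is the same computation.

\begin{lemma}\label{lem:ScY}
Put $p_k=k\sum_a\log(1+m_a/c_a)$. At points over $b_0$, in the above trivialization,
\[
\mathrm{Sc}_Y=\sigma_k+w_k(m),\quad\sigma_k=s+2\Box p_k-|\partial p_k|^2-\sum_a\frac{k\,|\partial m_a|^2}{(c_a+m_a)^2},\quad w_k(m)=\sum_a\frac{k(k+1)}{c_a+m_a}.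
\]
\end{lemma}

\begin{proof}
Over $b=b_0$ we have $\Xi_{b_0}=\mathrm{id}$, so by \eqref{eq:det} the vertical trace of $-\partial\bar\partial\log\det g_Y$ is $s+\Box p_k$.

For the horizontal trace, fix $x$ and consider
\[
F(H)=\log\det(\Xi_H^*g)(x)+k\sum_b\log\big(c_b+m_b(\Xi_Hx)\big),\qquad\Xi_H=\exp\Big(\sum_aH_a\zeta_a\Big).
\]
Since $dH_a=0$ at $b_0$, there $\partial\bar\partial(F\circ H)=\sum_a\frac{\partial F}{\partial H_a}\partial\bar\partial H_a$, and $\partial\bar\partial H_a$ has $g_{FS,a}$-trace $k/2$. By \eqref{eq:gradLie}, $\mathcal L_{\zeta_a}\omega=2i\partial\bar\partial m_a$, hence $\mathcal L_{\zeta_a}\omega^n=-2\Box m_a\,\omega^n$; and $\zeta_am_b=2\langle\partial m_a,\bar\partial m_b\rangle$, which is real by \eqref{eq:half}. Therefore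
\[
\frac{\partial F}{\partial H_a}\Big|_{H=0}=-2\Box m_a+\sum_b\frac{2k\langle\partial m_a,\bar\partial m_b\rangle}{c_b+m_b}.
\]
With $\mathrm{Ric}(\omega_{FS})=(k+1)\omega_{FS}$ the horizontal trace is
\begin{multline*}
-\sum_a\frac k{2(c_a+m_a)}\Big[-2\Box m_a+\sum_b\frac{2k\langle\partial m_a,\bar\partial m_b\rangle}{c_b+m_b}\Big]+\sum_a\frac{k(k+1)}{c_a+m_a}\\
=\sum_a\frac{k\,\Box m_a}{c_a+m_a}-|\partial p_k|^2+\sum_a\frac{k(k+1)}{c_a+m_a},
\end{multline*}
because $\partial p_k=\sum_ak\,\partial m_a/(c_a+m_a)$. Since $\Box p_k=\sum_a\big(\frac{k\Box m_a}{c_a+m_a}+\frac{k|\partial m_a|^2}{(c_a+m_a)^2}\big)$, adding the two traces gives the claim.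
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:mono}]
If $V=0$, then $f_u=f$ is constant and $s_f=s$. The claim is Lemma~\ref{lem:Kmono} on $X$, where the $\overline{\mathrm{Sc}}$ terms agree by Lemma~\ref{lem:cons}.

Let $V\ne0$, so $r\ge1$. For $S$-invariant $h$ on $X$, $\int_Y\tilde h\,\omega_{u,Y}^N=\mathrm{const}_k\int_Xh\,e^{p_k}\omega_u^n$ with $\mathrm{const}_k>0$ independent of $u$. Since $b_0$ was arbitrary, $\mathrm{Sc}(\omega_{u,Y})$ is the lift of $\sigma_k+w_k(m^u)$. Apply Lemma~\ref{lem:Kmono} on $Y$ to the weak geodesic $\tilde u_t$. Apply Lemma~\ref{lem:cons} to smooth functions of $m$ which near $[-R,R]^r$ equal $e^{p_k(m)}$ and $w_k(m)e^{p_k(m)}$: the contributions of $\overline{\mathrm{Sc}}$ and $w_k$ at the two ends are equal. Hence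
\[
\int\dot u_0\,\sigma_k(u_0)\,e^{p_k}\omega_{u_0}^n\ge\int\dot u_1\,\sigma_k(u_1)\,e^{p_k}\omega_{u_1}^n ,
\]
and $u_t$ does not depend on $k$. As $k\to\infty$, at both endpoints,
\[
p_k=k\sum_a\log(1+\xi_am_a/k)\to\sum_a\xi_am_a=f_u\quad\text{in }C^\infty,\qquad\frac k{(c_a+m_a)^2}=O(1/k).
\]
So $\sigma_k\to s_f$ uniformly at both endpoints, and the claim follows.
\end{proof}

\section{Solutions with the same vector field}\label{sec:metric}

Let $u_0=0$ and let $u_1$ be the potential of a second solution with the same $V$. Then Proposition~\ref{prop:mono} holds with equality, but a weak geodesic is not smooth enough to conclude from this that $D\dot u=0$. We avoid the equality case by a perturbation, and first explain it in the abstract. Let $F$ be a convex function with critical points $u_0,u_1$, and let $I$ be strictly convex along geodesics with $dI(u_0)=0$. Suppose that $u_1$ can be moved by $O(s)$ to a point $u^s$ where $d(F+sI)=O(s^2)$. Along the geodesic $u^s_t$ from $u_0$ to $u^s$, monotonicity of $dF$ gives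
\[
0=dF(\dot u^s_0)\le dF(\dot u^s_1)=-s\,dI(\dot u_1^s)+O(s^2),
\]
so $dI(\dot u_1^s)-dI(\dot u_0^s)\le O(s)$, and strict convexity of $I$ forces the limit geodesic to be trivial. Moving $u_1$ means solving $F''w=-dI(u_1)$, so $dI(u_1)$ must vanish on the kernel of $F''$. This kernel comes from automorphisms, so the condition can be arranged by moving $u_1$ within its orbit.

In our case $dF(\dot u)=-\int\dot u\,(s_f-\lambda f_u-c)e^{f_u}\omega_u^n$, the operator $F''$ at a solution is $\mathsf L$, and
\[
dI(\dot u)=\int\dot u\,d\mu-\int\dot u\,e^{f_u}\omega_u^n,\qquad\mu=e^{f_0}\omega_0^n .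
\]
The first term is the derivative of $\int u\,d\mu$, which is convex along weak geodesics by Lemma~\ref{lem:geod}(b). The second term has the same value at the two ends of a weak geodesic by Lemma~\ref{lem:cons}.

\begin{proposition}[any $\lambda$]\label{prop:metric}
Let $(\omega_0,f_0)$, $(\omega_1,f_1)$ be solutions with the same $V$, and let $T$ be a torus which is a maximal torus of the groups $K$ of Section~\ref{sec:tori} for both. Then there is $g\in\exp(J\mathfrak t)\subset T^{\mathbb C}$ with $g^*\omega_1=\omega_0$ and $g^*f_1=f_0$.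
\end{proposition}

\begin{proof}
\textbf{Step 1: choice in the orbit.} Put $\mu=e^{f_0}\omega_0^n$. Let $\mathcal K$ be the finite-dimensional space of real $T$-invariant $h$ with $W_h=\partial^\#_{\omega_1}h$ holomorphic and $\int he^{f_1}\omega_1^n=0$. By Proposition~\ref{prop:tori}(b), applied to $(\omega_1,f_1)$, the fields $X_h=W_h+\bar W_h$ lie in $J\mathfrak t$. As $\mathfrak t$ is abelian and contains $\xi$, they commute with each other, with $T$ and with $V$. Let $g_h=\exp(\frac12X_h)$.

We first find a function $\psi_h$ with $g_h^*\omega_1=\omega_1+i\partial\bar\partial\psi_h$. On $\mathcal K$ consider the function-valued $1$-form whose value at $h$ in direction $h'$ is $g_h^*h'$. Its derivative in direction $h''$ is $g_h^*(\frac12X_{h''}h')=g_h^*(\operatorname{Re}g_1^{i\bar j}h'_ih''_{\bar j})$, with $g_1$ the metric of $\omega_1$; this is symmetric in $h',h''$. So the form is closed and has a primitive $\psi_h$ with $\psi_0=0$. By \eqref{eq:gradLie}, $\frac d{dt}g_{th}^*\omega_1=g_{th}^*(i\partial\bar\partial h)=i\partial\bar\partial(g_{th}^*h)$,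 hence $g_h^*\omega_1=\omega_1+i\partial\bar\partial\psi_h$. The function $t\mapsto\psi_{th}$ has first derivative $h$ at $0$ and second derivative $g_{th}^*|\partial h|^2\ge0$. So $\psi_h\ge h$ and
\[
\sup\psi_h\ge\max h\ge\epsilon\|h\|\qquad\text{with some }\epsilon>0,
\]
because a non-zero $h\in\mathcal K$ has positive maximum and the unit sphere of $\mathcal K$ is compact.

Next we show that $h\mapsto\int\psi_h\,d\mu$ is proper. Let $G_1\ge-A_1$ be the Green function of $\Box_{\omega_1}$, normalized by $\int G_1(x,\cdot)\,\omega_1^n=0$. Taking the trace of $\omega_1+i\partial\bar\partial\psi_h>0$ gives $\Box_{\omega_1}\psi_h\le n$, so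
\[
\psi_h(x)-\frac1{V_0}\int\psi_h\,\omega_1^n=\int(G_1(x,\cdot)+A_1)\,\Box_{\omega_1}\psi_h\,\omega_1^n\le n\int(G_1(x,\cdot)+A_1)\,\omega_1^n=nA_1V_0 .
\]
So $\int(\sup\psi_h-\psi_h)\,\omega_1^n\le C_1$, and $\int(\sup\psi_h-\psi_h)\,d\mu\le C_2$, as $\mu$ is bounded by a multiple of $\omega_1^n$; the constants do not depend on $h$. Therefore the smooth function $h\mapsto\int\psi_h\,d\mu\ge V_0\epsilon\|h\|-C_2$ is proper and has a minimum point $h$. There, with $g=g_h$,
\[
\int g^*h'\,d\mu=0\qquad\text{for all }h'\in\mathcal K .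
\]

Put $\omega_*=g^*\omega_1$ and $f_*=g^*f_1$. As $g$ commutes with $T$ and preserves $V$, this is a $T$-invariant solution with vector field $V$, and $T$ is a maximal torus of its group $K$, which is the conjugate by $g$ of that of $(\omega_1,f_1)$. Let $\mathsf L_*$ be its operator. The real $T$-invariant functions in $\ker\mathsf L_*$ are $g^*\mathcal K\oplus\mathbb R$. Since $\int g^*h'e^{f_*}\omega_*^n=\int h'e^{f_1}\omega_1^n=0$, and both measures have mass $V_0$,
\begin{equation}\label{eq:orth}
\int\psi\,(d\mu-e^{f_*}\omega_*^n)=0\qquad\text{for all real $T$-invariant }\psi\in\ker\mathsf L_* .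
\end{equation}

We use the setting of Section~\ref{ss:setting} with base metric $\omega_0$ and $f=f_0$. Write $\omega_*=\omega_0+i\partial\bar\partial u_*$ with $u_*\in\mathcal H^T$. Both $f_{u_*}$ and $f_*$ are potentials of $V$ for $\omega_*$, and both are normalized, the first by Lemma~\ref{lem:Wconst}; so $f_{u_*}=f_*$. By the same lemma the solutions $(\omega_0,f_0)$ and $(\omega_*,f_*)$ have the same constant $c=-W^\lambda$. Put $G(u)=s_f(u)-\lambda f_u-c$; then $G(0)=G(u_*)=0$.

\medskip
\textbf{Step 2: perturbation.} Let $\rho_*=\mu/(e^{f_*}\omega_*^n)$. The function $1-\rho_*$ is real and $T$-invariant, and by \eqref{eq:orth} and Proposition~\ref{prop:tori}(c) it is orthogonal in $L^2(e^{f_*}\omega_*^n)$ to all $T$-invariant functions in $\ker\mathsf L_*$. Since $\ker\mathsf L_*$ is preserved by averaging over $T$, it is orthogonal to all of $\ker\mathsf L_*$. So $\mathsf L_*w=1-\rho_*$ has a smooth solution $w$. Averaging over $T$ and taking the real part, which is allowed by \eqref{eq:Lreal}, we may take $w$ real and $T$-invariant. Let $u^s=u_*+sw$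 for small $s>0$. By \eqref{eq:lin}, $G(u^s)=-s\,\mathsf L_*w+O(s^2)=s(\rho_*-1)+O(s^2)$ uniformly, so
\begin{equation}\label{eq:Gs}
G(u^s)\,e^{f_{u^s}}\omega_{u^s}^n=s\,(\mu-e^{f_*}\omega_*^n)+O(s^2)=s\,(\mu-e^{f_{u^s}}\omega_{u^s}^n)+O(s^2).
\end{equation}
Let $u^s_t$ be the weak geodesic from $0$ to $u^s$. By Lemma~\ref{lem:geod}(d) its end velocities are bounded by $\sup|u^s|$, hence uniformly in $s$. The density $(\lambda f_u+c)e^{f_u}$ is a smooth function of $m^u$, so Lemma~\ref{lem:cons} applies to it. Together with Proposition~\ref{prop:mono} and \eqref{eq:Gs} this gives, with a constant $C_3$ independent of $s$,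
\[
0=\int\dot u^s_0\,G(0)\,e^{f_0}\omega_0^n\ge\int\dot u^s_1\,G(u^s)\,e^{f_{u^s}}\omega_{u^s}^n\ge s\int\dot u^s_1\,d\mu-s\int\dot u^s_1\,e^{f_{u^s}}\omega_{u^s}^n-C_3s^2 .
\]
By Lemma~\ref{lem:cons} again, $\int\dot u_1^s\,e^{f_{u^s}}\omega_{u^s}^n=\int\dot u_0^s\,e^{f_0}\omega_0^n=\int\dot u_0^s\,d\mu$. Hence
\[
\int(\dot u^s_1-\dot u^s_0)\,d\mu\le C_3s .
\]
By convexity in $t$, $u^s_1-u^s_{1/2}\le\frac12\dot u^s_1$ and $u^s_{1/2}-u^s_0\ge\frac12\dot u^s_0$, so
\[
\int\big(u^s_1-2u^s_{1/2}+u^s_0\big)\,d\mu\le\tfrac12C_3s .
\]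

\medskip
\textbf{Step 3: limit.} As $s\to0$, $u^s_t\to u_t$ uniformly by Lemma~\ref{lem:geod}(c), where $u_t$ is the weak geodesic from $0$ to $u_*$. So $\int(u_1-2u_{1/2}+u_0)\,d\mu\le0$. The integrand is continuous and, by convexity, non-negative, and $\mu$ has positive density; so the integrand vanishes. Thus $u_{1/2}=\frac12(u_0+u_1)$ pointwise, and convexity of $t\mapsto u_t(x)$ forces $u_t=tu_*$. This path is smooth with $\omega_{u_t}=(1-t)\omega_0+t\omega_*>0$, so by \eqref{eq:MA} the equation \eqref{eq:HMA} reads $0=\ddot u-|\partial\dot u|^2=-|\partial u_*|^2_{\omega_{u_t}}$. Hence $u_*$ is constant and $\omega_0=\omega_*=g^*\omega_1$. Finally $f_0=f_*=g^*f_1$, as both are normalized potentials of $V$.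
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Choose maximal tori $T_0,T_1$ of the groups $K$ of the two solutions. These groups preserve $\omega_j$ and $f_j$, hence $V$, so $T_0$ and $T_1$ lie in the identity component $Z$ of the closed subgroup $\{\phi\in\operatorname{Aut}_0(X):\phi_*V=V\}$. They are maximal tori of $Z$, since by Proposition~\ref{prop:tori}(a) they are maximal in $\operatorname{Aut}_0(X)$. So they are conjugate in $Z$ by Theorem~\ref{fact:lie}. After pulling back the second solution by an element of $Z$, which keeps $V$, we have $T_0=T_1$. Apply Proposition~\ref{prop:metric}; its $g\in\exp(J\mathfrak t)$ also preserves $V$, since $\xi\in\mathfrak t$.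
\end{proof}

\begin{remark}
The hypothesis of equal vector fields in Theorem~\ref{thm:A} cannot be dropped for large $\lambda$: for $\lambda>2$ the two metrics found in Section~\ref{sec:P1} on $\mathbb P^1$ have the fields $0$ and $\partial^\#(tx)\ne0$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\lambda\le0$ and let $(\omega,f)$, $(\omega',f')$ be solutions. By Proposition~\ref{prop:field}, after pulling back $(\omega',f')$ by an element of $\operatorname{Aut}_0(X)$, both solutions have the same vector field and are invariant under a common torus $T$ that is a maximal torus of both groups $K$. The pullback is not needed, and the given $T$ can be used, if both metrics are invariant under one maximal torus $T$ of $\operatorname{Aut}_0(X)$; in that case the original fields already coincide. Proposition~\ref{prop:metric} gives $g\in T^{\mathbb C}\subset\operatorname{Aut}_0(X)$ with $g^*\omega'=\omega$ and $g^*f'=f$. Conversely, pullbacks of solutions by elements of $\operatorname{Aut}_0(X)$ are solutions in the same class, so the set of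 $\mu^\lambda$-cscK metrics in $L$ is empty or a single orbit.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BB} Berman and Berndtsson, J. Amer. Math. Soc. \textbf{30} (2017).

\bibitem{Chen} X.X. Chen, J. Diff. Geom. \textbf{56} (2000).

\bibitem{Hochschild} Hochschild, \emph{The Structure of Lie Groups}, Ch.~XV.

\bibitem{IODP} \emph{Introduction To Optimal Degeneration Problems}, \url{http://ithems-members.riken.jp/eijinoe/2023_Rutgers.pdf}.

\end{thebibliography}

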